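
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{fact}[theorem]{Fact}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Finite codes in $a^*ba^*$ without a finite maximal completion}


\begin{abstract}
We exhibit a code of seven words over $\{a,b\}$, each containing exactly one
letter $b$, that is not contained in any finite maximal code. The proof places
the words $a^3(ba^3)^M$, for arbitrarily large $M$, in a context in which no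
factorization over a maximal code containing the seven words can cut them,
unless this maximal code has words with long powers of $b$ as factors. By
adding further words we obtain infinitely many such codes of every cardinality
at least eight. In the other direction, every code of at most three words in
$a^*ba^*$ is contained in a finite maximal code.
\end{abstract}

\section{The question and the results}

Let $A=\{a,b\}$ and let $A^*$ be the free monoid of words over $A$, with empty
word $1$. A word $f$ is a \emph{factor} of a word $w$ if $w=pfq$ for some words
$p,q$. A set $X\subseteq A^*$ is a \emph{code} if every word has at most one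
factorization over $X$: from $x_1\cdots x_m=y_1\cdots y_p$ with all
$x_s,y_s\in X$ it follows that $m=p$ and $x_s=y_s$ for all $s$. A code never
contains $1$. A code is \emph{maximal} if it is not properly contained in
another code over $A$, and a \emph{finite maximal code} is a finite set that is
a maximal code. For a set $Y$, the set of all products of elements of $Y$,
including the empty product, is denoted $Y^*$.

Every code is contained in some maximal code, which we call a \emph{completion}
of it. Indeed, the union of a chain of codes is a code, because a double
factorization involves only finitely many words, and Zorn's lemma applies. The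
completion so obtained may be infinite, and the question is when a finite code
has a \emph{finite} one. Throughout we use one standard theorem.

\begin{fact}[Sch\"utzenberger; see {\cite[Ch.~2]{BPR}}]\label{fact:complete}
Every maximal code $Y$ over $A$ is complete: every word of $A^*$ is a factor of
some word of $Y^*$.
\end{fact}

Completeness already restricts the powers of $a$ in a finite maximal code $Y$.
Let $\ell$ be the length of the longest word of $Y$. The word
$a^{2\ell}$ is a factor of a word of $Y^*$. Some element of $Y$ in the
corresponding factorization starts at one of the first $\ell+1$ boundaries of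
the block $a^{2\ell}$, since otherwise a word of $Y$ would be longer than
$\ell$. That element has length at most $\ell$, so it ends inside the block and
is a power of $a$. Since $a^ma^n=a^na^m$, there is only one power of $a$ in $Y$.
Thus \emph{a finite maximal code contains exactly one power $a^n$}. A code that
contains $a^n$ prescribes this exponent for all its finite completions, whereas
a code containing no power of $a$ does not fix it in advance. One may ask
whether such a code can always be completed.

The simplest place to ask is among words with few letters $b$. Let $T_k$ be the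
set of words with at most $k$ occurrences of $b$. In $T_0=a^*$ the nonempty codes are
the sets $\{a^n\}$ with $n\ge1$, and $\{a^n\}$ lies in the finite maximal code
$\{a^n\}\cup\{a^ib: 0\le i<n\}$ (apply Lemma~\ref{lem:fill} below to $\{a^n\}$).
The next case is $T_1=a^*\cup a^*ba^*$, and the question, posed in \cite{SR},
is the following.

\begin{quote}
Do there exist finite codes $X\subset T_1$ with $X\cap a^*=\emptyset$ that are
not contained in a finite maximal code?
\end{quote}

The condition on $X$ says that $X\subset a^*ba^*$. We write
\[
(i,j)=a^iba^j\qquad(i,j\ge0).
\]
A product $(i_1,j_1)\cdots(i_m,j_m)$ is determined by $i_1$, the sums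
$j_s+i_{s+1}$, and $j_m$, so being a code is a condition on sums of exponents.

In small cases completions exist. If no word of $X$ is
a prefix of another, or none is a suffix of another, a finite completion can be
written down at once (Lemma~\ref{lem:fill}). The set $\{b,ba^2,ab\}$ has neither
property, but it lies in the finite maximal code $\{b,ab,ba^2,aba^2,a^4\}$
(Example~\ref{ex:three}). In fact finite completions exist for all codes of at
most three words (Theorem~\ref{thm:three}). Nevertheless, the answer to the
question is yes, such codes exist. Let
\[
X_0=\{\,b,\ aba,\ a^2ba^2,\ a^3ba^3,\ a^5ba,\ a^5ba^2,\ a^7ba^2\,\}\subset a^*ba^*.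
\]

\begin{theorem}\label{thm:main}
The set $X_0$ is a code. If $Y\supseteq X_0$ is any maximal code over $A$, finite
or not, then for every $M\ge1$ some word of $Y$ has $b^M$ or $a^3(ba^3)^M$ as a
factor. In particular $Y$ is infinite, so $X_0$ is not contained in a finite
maximal code.
\end{theorem}

\begin{theorem}\label{thm:many}
For every $N\ge8$ there are infinitely many codes $X\subset a^*ba^*$ with
$|X|=N$ that are not contained in a finite maximal code. For $N=7$, the code
$X_0$ is an example.
\end{theorem}

\begin{theorem}\label{thm:three}
Every code $X\subset a^*ba^*$ with $|X|\le3$ is contained in a finite maximal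
code.
\end{theorem}

Hence the minimum cardinality of a code $X\subset T_1$ with $X\cap a^*=\emptyset$
and without a finite maximal completion lies between $4$ and $7$. We do not determine it.

The idea for Theorem~\ref{thm:main} is as follows. A code $Y$ containing $X_0$
can have neither $a$ nor $a^2$ in $Y^*$. We build a word $W$ that has
$a^3(ba^3)^M$ as a factor and must lie in $Y^*$ if no word of $Y$ has the
factor $b^M$. If its factorization were cut anywhere in $a^3(ba^3)^M$, then
comparison with words of $X_0^*$ would put $a$ or $a^2$ into $Y^*$. So
$a^3(ba^3)^M$ lies inside a single word of $Y$.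

\section{Cuts and differences of exponents}

A \emph{cut} of a factorization $w=y_1\cdots y_p$ is a position in $w$ between
two consecutive factors $y_s,y_{s+1}$, or one of the two ends of $w$. We identify
a position with the length of the prefix to its left. If $Y$ is a code and
$w\in Y^*$, then $w$ has exactly one $Y$-factorization, and we speak of the cuts
of $w$. If $w=fg=f'g'$ with $f,g,f',g'\in Y^*$, then both $|f|$ and $|f'|$ are
cuts of $w$. Hence, if $f'=fh$, the word $h$ between them is in $Y^*$.

All uses of unique factorization in the proof of Theorem~\ref{thm:main} that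
concern powers of $a$ are of one kind, for which the following notation is
convenient. Given a code $Y$, for words $u,x$ put
\[
L(u)=\{p\ge0: ua^p\in Y^*\},\qquad R(x)=\{r\ge0: a^rx\in Y^*\}.
\]

\begin{lemma}\label{lem:diff}
Let $Y$ be a code, let $u,x\in A^*$ and $e\ge1$. If
$p,\,p+e\in L(u)$ and $r,\,r+e\in R(x)$ for some $p,r$, then $a^e\in Y^*$.
\end{lemma}

\begin{proof}
We have
\[
(ua^p)(a^{r+e}x)=(ua^{p+e})(a^rx),
\]
and all four words in parentheses are in $Y^*$. So $|u|+p$ and $|u|+p+e$ are
cuts, and the word between them is $a^e$.
\end{proof}

\begin{lemma}\label{lem:noae}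
Let $Y$ be a code containing $b$ and $a^eba^e$, where $e\ge1$. Then
$a^e\notin Y^*$. Consequently, for no words $u,x$ do $L(u)$ and $R(x)$ both
contain two elements at distance $e$.
\end{lemma}

\begin{proof}
If $a^e\in Y^*$, then $a^e\cdot b\cdot a^e$ yields a factorization with at least
three factors of the word $a^eba^e\in Y$. This contradicts that $Y$ is a code.
The second statement follows from Lemma~\ref{lem:diff}.
\end{proof}

For a code containing $X_0$ the distances $1$ and $2$ are thus forbidden as common distances of
a left set and a right set. The strategy is to produce a word in which every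
cut in a certain region would create such a common distance.

\section{\texorpdfstring{$X_0$}{X0} is a code}

In the notation $(i,j)$, the words of $X_0$ are
$(0,0),(1,1),(2,2),(3,3),(5,1),(5,2),(7,2)$. We show at once that many larger
sets are codes too.

\begin{proposition}\label{prop:code}
Let $E$ be a finite set of words $(i,c)$ with $i$ odd and $i\ge9$, containing at
most one word for each $i$. Then $X_0\cup E$ is a code.
\end{proposition}

\begin{proof}
The idea is that two different factorizations must first differ by exchanging
$(5,1)$ and $(5,2)$, and that this discrepancy of one letter $a$ can never be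
absorbed.

Suppose some word has two distinct factorizations over $X_0\cup E$. Every
element contains exactly one $b$, so the two have the same number of factors.
Cancelling common initial factors we obtain
\[
(i_1,j_1)\cdots(i_m,j_m)=(i_1',j_1')\cdots(i_m',j_m'),\qquad m\ge1,
\]
with distinct first factors. Comparing the runs of $a$'s gives
\[
i_1=i_1',\qquad j_s+i_{s+1}=j_s'+i_{s+1}'\ (1\le s<m),\qquad j_m=j_m'.
\]
Put $\delta_s=j_s-j_s'$, so that $\delta_s=i_{s+1}'-i_{s+1}$ for $s<m$.

The only first exponent carried by two different words is $5$. Since $i_1=i_1'$
and the first factors differ, they are $(5,1)$ and $(5,2)$, so $\delta_1=\pm1$.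

Now let $s<m$ and $\delta_s=\pm1$. The first exponents that occur are
$0,1,2,3,5,7$ and odd numbers at least $9$. Two of them that differ by exactly
$1$ both lie in $\{0,1,2,3\}$, and this applies to $i_{s+1}$ and $i_{s+1}'$. For
$i\in\{0,1,2,3\}$ the only word with first exponent $i$ is $(i,i)$. Hence
$\delta_{s+1}=i_{s+1}-i_{s+1}'=-\delta_s=\pm1$.

By induction $\delta_m=\pm1$, which contradicts $j_m=j_m'$.
\end{proof}

\section{One run that cannot be cut}\label{sec:toy}

The heart of the obstruction is visible in the word $a^5b\,a^5\,ba^2$. Let $Y$ be
any code containing $X_0$, and suppose that this word is in $Y^*$. We claim that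
it has no cut in its middle run at any of the positions after $a^5ba^j$,
$0\le j\le3$. If it had one, we would have
\[
a^5ba^j\in Y^*\qquad\text{and}\qquad a^{5-j}ba^2\in Y^*.
\]
Two words of $X_0$ begin with $a^5b$, namely $a^5ba$ and $a^5ba^2$, and three
end with $a^2ba^2$, namely $a^2ba^2$, $a^5ba^2$ and $a^7ba^2$. Combining them
with one of the two new words gives the following.
\begin{itemize}
\item $j=0$: \ $(a^5b)(a^7ba^2)=(a^5ba^2)(a^5ba^2)$, so $a^2\in Y^*$.
\item $j=1$: \ $(a^5ba)(a^5ba^2)=(a^5ba^2)(a^4ba^2)$, so $a\in Y^*$.
\item $j=2$: \ $(a^5ba)(a^3ba^2)=(a^5ba^2)(a^2ba^2)$, so $a\in Y^*$.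
\item $j=3$: \ $(a^5ba)(a^7ba^2)=(a^5ba^3)(a^5ba^2)$, so $a^2\in Y^*$.
\end{itemize}
By Lemma~\ref{lem:noae} with $e=1,2$, all four are impossible.

In terms of differences, put $u=a^5b$ and $w=a^2ba^2$, so that the word is
$u\,a^3\,w$, and let $x=ba^2$. Then
\begin{equation}\label{eq:sets}
\{1,2\}\subseteq L(u),\qquad \{0,3\}\subseteq R(w),\qquad \{5,7\}\subseteq R(x).
\end{equation}
A cut after $ua^j$ puts $j$ into $L(u)$ and $3-j$ into $R(w)$. For $j\in\{1,2\}$
the new element is on the right. It creates the distance $1$ in $R(w)$, which is
already present in $L(u)$. For $j\in\{0,3\}$ the new element is on the left,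
since $3-j$ was already in $R(w)$. It creates the distance $2$ in $L(u)$. This
distance need not occur in $R(w)$, and that is why the second right context $x$,
with distance $2=7-5$, is introduced. This argument uses only~\eqref{eq:sets}.

\begin{lemma}\label{lem:nocut}
Let $Y$ be a code containing $X_0$, and let $u,w,x$ be words
satisfying~\eqref{eq:sets}. Then for no $j\in\{0,1,2,3\}$ are both $ua^j$ and
$a^{3-j}w$ in $Y^*$.
\end{lemma}

\begin{proof}
Suppose $j\in L(u)$ and $3-j\in R(w)$. If $j=0$ or $j=3$, then $L(u)$ contains
$0,2$ or $1,3$, respectively, and $R(x)$ contains $5,7$. Both have two elements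
at distance $2$. If $j=1$ or $j=2$, then $R(w)$ contains $2,3$ or $0,1$,
respectively, and $L(u)$ contains $1,2$. Both have two elements at distance $1$.
Either way Lemma~\ref{lem:noae} is contradicted.
\end{proof}

Two things are missing for Theorem~\ref{thm:main}. First, one protected run
$a^3$ only forces a word of $Y$ to contain that run. To make $Y$ infinite, the
protected region must be arbitrarily long. Second, completeness gives our word
only as a factor of a word of $Y^*$, and we need to control where the
factorization stands at its two ends. We treat these points in turn.

\section{Proof of Theorem~\ref{thm:main}}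

\subsection{Carrying the conditions across letters \texorpdfstring{$b$}{b}}

The words $b,aba,a^2ba^2,a^3ba^3$ are $a^iba^i$ for $0\le i\le3$. They allow us to
pass across one $b$ at the price of replacing $i$ by $3-i$. The two pairs
$\{1,2\}$ and $\{0,3\}$ are exactly the orbits of $i\mapsto 3-i$ on
$\{0,1,2,3\}$, so both conditions survive.

\begin{lemma}\label{lem:transport}
Let $Y$ be a code containing $X_0$.
If $\{1,2\}\subseteq L(u)$, then $\{1,2\}\subseteq L(ua^3b)$.
If $\{0,3\}\subseteq R(w)$, then $\{0,3\}\subseteq R(ba^3w)$.
\end{lemma}

\begin{proof}
For $i\in\{1,2\}$ we have $3-i\in\{1,2\}$ and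
$ua^3b\,a^i=(ua^{3-i})(a^iba^i)\in Y^*$. For $i\in\{0,3\}$ we have
$3-i\in\{0,3\}$ and $a^i\,ba^3w=(a^iba^i)(a^{3-i}w)\in Y^*$.
\end{proof}

\subsection{Forcing cuts at the ends}

The single letter $b$ belongs to $X_0$. It makes a long block of $b$'s break up
into single letters, in the same way that long blocks $a^{2\ell}$ contained a
factor $a^n$ in the introduction.

\begin{lemma}\label{lem:ends}
Let $Y$ be a complete code with $b\in Y$, and let $M\ge1$ be such that no word of
$Y$ has $b^M$ as a factor. Then $b^Mzb^M\in Y^*$ for every $z\in A^*$.
\end{lemma}

\begin{proof}
By completeness there are $p,q\in A^*$ with $p\,b^{2M}zb^{2M}q\in Y^*$. In this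
proof, the elements of $Y$ in the factorization of this word are called its
pieces. Number the boundaries of the left block $b^{2M}$ by $0,1,\dots,2M$. We
show that boundary $M$ is a cut.

One of the boundaries $0,\dots,M$ is a cut, for otherwise a single piece would
contain the first $M$ letters of the block, that is, $b^M$. Let $c$ be a cut with
$c<M$. The piece starting at $c$ ends inside the block, for otherwise it would
contain the $2M-c\ge M$ remaining letters of the block and have $b^M$ as a
factor. So this piece is $b^e$ for some $e\ge1$. Since $b\in Y$ and $Y$ is a code, $e=1$,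
and $c+1$ is a cut. Repeating this, we reach boundary $M$.

The mirror-image argument applies to the right block, whose boundaries we also number
$0,\dots,2M$. One of $M,\dots,2M$ is a cut. If $c>M$ is a cut, the piece ending
there starts inside the block, for otherwise it would contain the $c\ge M$
letters to its left in the block. So it is a power of $b$, hence it is $b$, and $c-1$
is a cut. Therefore the middle boundary of the right block is a cut. The word
between the two middle boundaries is $b^Mzb^M$, and it is in $Y^*$.
\end{proof}

\subsection{The long protected region}

By Proposition~\ref{prop:code} with $E=\emptyset$, $X_0$ is a code. Let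
$Y\supseteq X_0$ be a maximal code. It is complete by Fact~\ref{fact:complete},
and this is the only consequence of maximality that we use. Fix $M\ge1$ and
suppose that no word of $Y$ has $b^M$ as a factor. We have to show that some word
of $Y$ has
\[
D=a^3(ba^3)^M
\]
as a factor. For $t,s\ge0$ define
\[
u_t=b^Ma^5b\,(a^3b)^t,\qquad x=ba^2b^M,\qquad w_s=(ba^3)^s\,a^2x .
\]
These are the words $u,x,w$ of Section~\ref{sec:toy}, flanked by $b^M$ and
extended by $t$ or $s$ transport steps.

\emph{The three conditions of \eqref{eq:sets} hold for $u_t,w_s,x$.}
First, $u_0a^i=b^M\cdot a^5ba^i\in Y^*$ for $i=1,2$, so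
$\{1,2\}\subseteq L(u_0)$. Since $u_{t+1}=u_ta^3b$, Lemma~\ref{lem:transport}
gives $\{1,2\}\subseteq L(u_t)$ for all $t$. Next,
\[
a^2x=a^2ba^2\cdot b^M,\qquad a^5x=a^5ba^2\cdot b^M,\qquad a^7x=a^7ba^2\cdot b^M
\]
are in $Y^*$. The last two say that $\{5,7\}\subseteq R(x)$. The first two are
$w_0$ and $a^3w_0$, so $\{0,3\}\subseteq R(w_0)$. Since
$w_{s+1}=ba^3w_s$, Lemma~\ref{lem:transport} gives $\{0,3\}\subseteq R(w_s)$ for
all $s$.

\emph{The word.} Consider
\[
W=u_0\,D\,w_0=b^M\,\underbrace{a^5b\cdot a^3(ba^3)^M\cdot a^2ba^2}_{z}\,b^M .
\]
By Lemma~\ref{lem:ends}, $W\in Y^*$. From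
$a^3(ba^3)^M=(a^3b)^t\,a^3\,(ba^3)^{M-t}$ we get
\[
W=u_t\,a^3\,w_{M-t}\qquad(0\le t\le M).
\]
The word $D$ has length $4M+3$ and $|u_t|=|u_0|+4t$. So the boundaries of
$D$ in $W$, including its two ends, are exactly the positions $|u_t|+j$ with
$0\le t\le M$ and $0\le j\le3$.

\emph{No boundary of $D$ is a cut.} A cut at $|u_t|+j$ would mean
$u_ta^j\in Y^*$ and $a^{3-j}w_{M-t}\in Y^*$. This is excluded by
Lemma~\ref{lem:nocut}, applied to $u=u_t$, $w=w_{M-t}$ and $x$.

Hence a single element of $Y$ in the factorization of $W$ contains all of $D$. We
have shown that for every $M\ge1$ some word of $Y$ has $b^M$ or $a^3(ba^3)^M$ as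
a factor. The lengths of the words of $Y$ are therefore unbounded, and $Y$ is
infinite. \qed

\begin{remark}
Each word of $X_0$ has its place in the proof. The letter $b$ forces cuts in
blocks of $b$'s. Together with $b$, the words $aba$ and $a^2ba^2$ exclude $a$
and $a^2$ from $Y^*$. The words $aba$ and $a^2ba^2$ also transport $\{1,2\}$ on
the left, while $b$ and $a^3ba^3$ transport $\{0,3\}$ on the right. The pair
$a^5ba,a^5ba^2$ starts the left condition, the pair $a^2ba^2,a^5ba^2$ starts the
right one, and $a^5ba^2,a^7ba^2$ give the distance $2$ in $R(x)$.
\end{remark}

\section{Larger codes: proof of Theorem~\ref{thm:many}}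

For $N=7$ this is Theorem~\ref{thm:main}. Let $N\ge8$. For arbitrary integers
$c_1,\dots,c_{N-7}\ge0$ put
\[
X=X_0\cup\{\,a^{7+2s}ba^{c_s}: 1\le s\le N-7\,\}.
\]
The added words have distinct odd first exponents $9,11,\dots$, so $X$ is a code
by Proposition~\ref{prop:code}, and $|X|=N$. Different choices of
$(c_1,\dots,c_{N-7})$ give different codes, so there are infinitely many. A
finite maximal code containing $X$ would contain $X_0$, contrary to
Theorem~\ref{thm:main}. \qed

\section{At most three words: proof of Theorem~\ref{thm:three}}

\subsection{Two ways to build finite maximal codes}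

In this section $B$ is a finite alphabet, and the definitions of code and
maximal code are the same over $B$. A \emph{positive Bernoulli distribution} on
$B$ is a multiplicative function $\pi:B^*\to(0,1]$ with $\pi(1)=1$ and
$\sum_{c\in B}\pi(c)=1$. For a set $S$ of words put
$\pi(S)=\sum_{y\in S}\pi(y)$. Then $\pi(B^\ell)=1$ for each $\ell$, where
$B^\ell$ is the set of words of length $\ell$.

\begin{lemma}[Kraft--McMillan]\label{lem:km}
If $Y\subset B^*$ is a finite code and $\pi$ is a positive Bernoulli
distribution, then $\pi(Y)\le1$. Consequently a finite code $Y$ with $\pi(Y)=1$ for some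
such $\pi$ is a maximal code.
\end{lemma}

\begin{proof}
For $Y=\emptyset$ the inequality is trivial. Otherwise let $\ell$ be the length
of a longest word of $Y$. As $Y$ is a
code, distinct $n$-tuples of elements of $Y$ have distinct products. So
$\pi(Y)^n$ is the sum of $\pi$ over distinct words of length at most $n\ell$,
and $\pi(Y)^n\le n\ell+1$. Taking $n$-th roots and letting $n\to\infty$ gives
$\pi(Y)\le1$. If $\pi(Y)=1$ and a code properly contained $Y$, then adding one of
its further words to $Y$ would give a finite code with $\pi$-value greater than $1$.
\end{proof}

A \emph{prefix code} is a set of nonempty words none of which is a proper prefix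
of another. It is a code, because two equal nonempty products have comparable,
hence equal, first factors, which can be cancelled. \emph{Suffix codes} are defined
and treated symmetrically.

\begin{lemma}\label{lem:fill}
Let $P\subset B^*$ be a finite nonempty prefix code, $Q$ the set of proper
prefixes of its words, and $Z=QB\setminus Q$. Then $Z$ is a finite prefix code
containing $P$, it satisfies $\pi(Z)=1$ for every positive Bernoulli
distribution $\pi$, and it is a maximal code. The same holds for suffix codes,
with $Q$ the set of proper suffixes and $Z=BQ\setminus Q$.
\end{lemma}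

\begin{proof}
A word of $P$ is nonempty, so it lies in $QB$. It is not in $Q$, because it is not a
proper prefix of a word of $P$. Hence $P\subseteq Z$. The set $Q$ contains $1$
and every prefix of each of its elements. If some $z\in Z$ were a proper prefix
of a word of $Z\subseteq QB$, then $z$ would be a prefix of an element of $Q$ and
so lie in $Q$, which is impossible. Also $1\notin Z$, so $Z$ is a prefix code.
Every nonempty word of $Q$ is in $QB$, so $QB$ is the disjoint union of $Z$ and
$Q\setminus\{1\}$. Since $\pi(QB)=\pi(Q)$, we get
$\pi(Z)=\pi(Q)-(\pi(Q)-1)=1$. Maximality follows from Lemma~\ref{lem:km}. The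
suffix version follows by reversing all words.
\end{proof}

For a code that is neither prefix nor suffix, we write its words over a new
alphabet whose letters stand for the words of a prefix code, and there complete
a suffix code.

\begin{lemma}\label{lem:compose}
Let $Z\subset A^*$ be a finite code with $\pi(Z)=1$ for all positive Bernoulli
distributions $\pi$ on $A$, let $\varphi:B\to Z$ be a bijection, extended to a morphism
$B^*\to A^*$, and let $U\subset B^*$ be a finite code with $\mu(U)=1$ for all
positive Bernoulli distributions $\mu$ on $B$. Then $\varphi(U)$ is a finite
maximal code.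
\end{lemma}

\begin{proof}
As $Z$ is a code, $\varphi$ is injective on $B^*$. So two factorizations of a
word over $\varphi(U)$ come from two factorizations of one word over $U$, and
they coincide. Thus $\varphi(U)$ is a finite code. For a positive Bernoulli
distribution $\pi$ on $A$, the map $c\mapsto\pi(\varphi(c))$ extends to a
positive Bernoulli distribution $\mu=\pi\circ\varphi$ on $B$, because $\pi(Z)=1$. Hence
$\pi(\varphi(U))=\mu(U)=1$, and Lemma~\ref{lem:km} applies.
\end{proof}

\begin{example}\label{ex:three}
Let $X=\{b,ba^2,ab\}$. It is neither prefix nor suffix, as $b$ is a prefix of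
$ba^2$ and a suffix of $ab$. The two words that begin with $b$ differ by
a final $a^2$, so we take $a^2$ as a building block. The prefix code
$\{a^2,b,ab\}$ has $Q=\{1,a\}$ and equals its own $Z$. With letters
$\alpha,\beta,\gamma$ for $a^2,b,ab$, the set $X$ becomes
$\{\beta,\beta\alpha,\gamma\}$. This is a suffix code with proper suffixes $1,\alpha$,
and Lemma~\ref{lem:fill} completes it to
$U=\{\beta,\gamma,\alpha\alpha,\beta\alpha,\gamma\alpha\}$. By
Lemma~\ref{lem:compose}, $X$ lies in the finite maximal code
$\{b,ab,a^4,ba^2,aba^2\}$.
\end{example}

\subsection{The proof}

Let $X\subset a^*ba^*$ be a code with $|X|\le3$. The empty code lies in the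
finite maximal code $A$, so let $X\ne\emptyset$. For two distinct words $(i,j)$
and $(i',j')$, one is a prefix of the other if and only if $i=i'$, and one is a suffix of the
other if and only if $j=j'$. If $X$ is a prefix or a suffix code, Lemma~\ref{lem:fill}
gives a finite maximal code containing it. This covers $|X|\le2$, since two
distinct words cannot agree in both exponents.

Otherwise $|X|=3$, two words of $X$ have the same first exponent, and two have
the same second exponent. These two pairs are different, so they share exactly
one word, and
\[
X=\{(i,j),\,(i,j'),\,(i',j)\},\qquad \delta=|j-j'|>0,\quad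
\varepsilon=|i-i'|>0 .
\]

\emph{We have $\delta\ne\varepsilon$.} If $j'-j=i'-i$, then $j'+i=j+i'$ and
$(i,j')(i,j)=(i,j)(i',j)$. If $j'-j=-(i'-i)$, then $j'+i'=j+i$ and
$(i,j)(i,j)=(i,j')(i',j)$. Both contradict that $X$ is a code.

Consequently $\delta\nmid\varepsilon$ or $\varepsilon\nmid\delta$. Reversal of
words replaces each $(i,j)$ by $(j,i)$, exchanges $\delta$ and $\varepsilon$, and
preserves finite maximal codes. So we may assume $\delta\nmid\varepsilon$.

As in the example, we take $a^\delta$ as a building block, where $\delta$ is the
difference between the second exponents of the two words with equal first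
exponent. The first exponents can then be reduced modulo $\delta$, and the
assumption $\delta\nmid\varepsilon$ keeps them distinct. Put $j_0=\min(j,j')$ and
write
\[
i=q\delta+i_0,\qquad i'=q'\delta+i_1,\qquad 0\le i_0,i_1<\delta .
\]
Then $i_0\ne i_1$. The set
\[
\{\,a^\delta,\ a^{i_0}ba^{j_0},\ a^{i_1}ba^{j_0}\,\}
\]
is a prefix code: $i_0,i_1<\delta$ rules out comparisons with $a^\delta$, and
$i_0\ne i_1$ rules out the comparison of the other two words. Let $Z$ be the
finite maximal prefix code containing it given by Lemma~\ref{lem:fill}, let
$\varphi:B\to Z$ be a bijection from an alphabet $B$, extended to a morphism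
$B^*\to A^*$, and let
$\alpha,\beta,\gamma\in B$ be the letters mapped to the three words in the order
listed. The exponents $j$ and $j'$ are $j_0$ and $j_0+\delta$ in some order.
Hence $\{(i,j),(i,j')\}=\varphi(\{\alpha^q\beta,\alpha^q\beta\alpha\})$, and
altogether $X=\varphi(U_0)$ with
\[
U_0=\{\alpha^q\beta,\ \alpha^q\beta\alpha,\ \alpha^{q'}\gamma\alpha^e\},\qquad
e=\begin{cases}0,& j=j_0,\\ 1,& j=j_0+\delta.\end{cases}
\]
The set $U_0$ is a suffix code. If $e=0$, the three words end in the distinct
letters $\beta,\alpha,\gamma$. If $e=1$, the first word ends in $\beta$ and the other two end in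
$\alpha$. Those two end in $\beta\alpha$ and $\gamma\alpha$, respectively, so neither
is a suffix of the other.

By Lemma~\ref{lem:fill}, $U_0$ is contained in a finite suffix code $U$ over $B$
with $\mu(U)=1$ for all positive Bernoulli distributions $\mu$ on $B$. By
Lemma~\ref{lem:compose}, $\varphi(U)\supseteq X$ is a finite maximal code. \qed

\begin{thebibliography}{9}

\bibitem{BPR}
Berstel, Perrin, Reutenauer, \emph{Codes and Automata}, Chapter~2.

\bibitem{SR}
\emph{Some results on finite maximal codes},
\url{https://www.rairo-ita.org/articles/ita/pdf/1985/04/ita1985190403831.pdf}.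

\end{thebibliography}

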